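# Uncountable maximal incomparable families in $\mathcal P(\omega)$: the bound $\mathfrak d$, and a family of size $\aleph_1<\mathfrak c$

## 1. Incomparable families, and the ones that contain an uncountable closed set

Order $\mathcal P(\omega)$ by inclusion. "Comparable" always includes "equal".

**Definition.** An *incomparable family* is a family $A\subseteq\mathcal P(\omega)$ of pairwise $\subseteq$-incomparable sets; by convention it never contains the maximal element $\omega$. It is *maximal* if it is maximal under inclusion among incomparable families, that is, if every $X\subseteq\omega$ with $X\ne\omega$ is either in $A$ or comparable with some member of $A$.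

Here are some maximal ones.

* $\{\emptyset\}$, since $\emptyset$ is comparable with everything.
* $\{\{0\},\ \omega\setminus\{0\}\}$: a set either contains $0$, and then contains $\{0\}$, or is a subset of $\omega\setminus\{0\}$.
* $[\omega]^n$, the sets of size $n$: a set with at least $n$ elements contains one of them, and a smaller set is contained in one of them. For $n\geq 1$ this family is countably infinite.
* Let $P_n=\{2n,2n+1\}$, and let $S$ be the set of *selectors*, the sets that contain exactly one point of each $P_n$. Then $S\cup\{P_n:n\in\omega\}$ is a maximal incomparable family. Two different selectors are incomparable; so are two different $P_n$; a selector does not contain any $P_n$, and it is infinite, so it is not contained in one. If $X$ contains no $P_n$, then $X$ extends to a selector; otherwise $X$ contains some $P_n$. This family has size $\mathfrak c=2^{\aleph_0}$.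

So the sizes $1$, $2$, $\aleph_0$ and $\mathfrak c$ occur. Question 5.6 of "Incomparable families and maximal trees" asks about the gap:

> Does every uncountable maximal incomparable family in $\mathcal P(\omega)$ have size $\mathfrak c$?

The answer will be that this is independent of ZFC, and also of ZFC + ¬CH. We begin with a case where the answer is an easy "yes".

For $e\subseteq\omega$ and $m\in\omega$ identify $m$ with $\{0,\dots,m-1\}$ and put
$$N(e,m)=\{X\subseteq\omega: X\cap m=e\cap m\}.$$
These sets form a countable base of the usual topology of $\mathcal P(\omega)\cong 2^\omega$ (there are only $2^m$ of them for each $m$). We use one textbook fact. For $A\subseteq\mathcal P(\omega)$ let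
$$A'=\{e\in A:\text{ every neighborhood of } e \text{ contains uncountably many members of } A\}.$$
If $A$ is uncountable, then
$$A\setminus A'\text{ is countable, and every neighborhood of a point of }A'\text{ contains uncountably many points of }A'.\tag{1}$$
Indeed, each $e\in A\setminus A'$ lies in a basic open set that contains only countably many members of $A$. There are countably many basic open sets, so $A\setminus A'$ is countable. A neighborhood of a point of $A'$ contains uncountably many points of $A$, and removing the countably many points of $A\setminus A'$ leaves uncountably many. In particular $A'\ne\emptyset$.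

**Proposition 1.** If an incomparable family $A$ contains an uncountable closed set $K\subseteq\mathcal P(\omega)$, then $|A|=\mathfrak c$.

**Proof.** We build a binary tree of points of $K'$. Choose $e_\emptyset\in K'$ and $m_\emptyset=0$. Given $e_s\in K'$ and $m_s$ for $s\in 2^{<\omega}$, use (1) to pick two different points $e_{s^\frown0},e_{s^\frown1}$ of $K'\cap N(e_s,m_s)$, and pick $m_{s^\frown0}=m_{s^\frown1}>m_s$ so large that the two points differ below it. Then $N(e_{s^\frown0},m_{s^\frown0})$ and $N(e_{s^\frown1},m_{s^\frown1})$ are disjoint subsets of $N(e_s,m_s)$.

For $x\in2^\omega$ write $x|n$ for its restriction to $n$. The sets $N(e_{x|n},m_{x|n})$ decrease and $m_{x|n}\to\infty$, so exactly one set $X_x$ lies in all of them. It is the limit of the points $e_{x|n}\in K$, so $X_x\in K\subseteq A$ because $K$ is closed. Different $x$ give different $X_x$ by disjointness. So $|A|\ge\mathfrak c$, and $|A|\le|\mathcal P(\omega)|=\mathfrak c$. $\square$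

The family $S\cup\{P_n:n\in\omega\}$ is an instance: membership in $S$ is a condition on each pair $P_n$ separately, so $S$ is closed. The proof used neither maximality nor incomparability. What changes for an arbitrary uncountable maximal $A$?

## 2. Limits that leave the family

For arbitrary $A$ the set $A'$ is still available, so the tree of points $e_s\in A'$ can be built as before. The proof breaks at one place: the limit $X_x$ need not be in $A$. What we have instead is maximality, which says that $X_x$ is comparable with *some* $e\in A$. So a natural second attempt is to choose such an $e$ for each $x$ and count how many $x$ can share the same $e$. If the fibers were small, $A$ would be large.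

With the binary tree, one $e$ can serve all branches. Let $E$ be the set of even numbers, let $Q_j=\{4j+1,4j+3\}$, and let $T$ be the set of $f\subseteq\omega\setminus E$ that contain exactly one point of each $Q_j$. Put
$$Y_{n,f}=(E\setminus\{2n\})\cup f,\qquad B=\{E\}\cup\{Y_{n,f}:n\in\omega,\ f\in T\}.$$
This is an incomparable family: if $n\ne n'$, then $2n'\in Y_{n,f}\setminus Y_{n',f'}$ and $2n\in Y_{n',f'}\setminus Y_{n,f}$; if $n=n'$ and $f\neq f'$, then $f$ and $f'$ are incomparable; and $2n\in E\setminus Y_{n,f}$ while $f\subseteq Y_{n,f}\setminus E$. By Zorn's lemma extend $B$ to a maximal incomparable family $A$. (No such family containing two members contains $\omega$.) Each $Y_{n,f}$ is in $A'$, since every neighborhood of it contains uncountably many $Y_{n,f'}$.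

Now a legitimate run of the binary construction is the following. For $s\in2^k$ let $m_s=4k$ and let $e_s=Y_{2k,f_s}$, where $f_s$ contains $4j+1$ if $j<k$ and $s(j)=0$, contains $4j+3$ if $j<k$ and $s(j)=1$, and contains $4j+1$ if $j\ge k$. The even number missing from $e_s$ is $4k$, which is not below $m_s$; so both children agree with $e_s$ below $4k$, and they differ from each other on $Q_k\subseteq 4k+4$. Every limit is
$$X_x=E\cup\{4j+1:x(j)=0\}\cup\{4j+3:x(j)=1\}\supseteq E .$$
All $2^{\aleph_0}$ limits are comparable with the single member $E$ of $A$. (Here $A$ has size $\mathfrak c$ because $B$ has; it is the method of counting that fails.)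

What went wrong is that the points $e_s$ are all incomparable with $E$, but the tree never keeps the evidence. Two changes repair this. First, after leaving $e_s$, commit to incomparability with $e_s$: the next neighborhood is chosen so small that everything in it is incomparable with $e_s$. Second, give $s$ infinitely many children, indexed by $j\in\omega$, where the $j$-th child agrees with $e_s$ at least up to $j$. If a single $e$ contains limits through infinitely many children of $s$, then it contains $e_s\cap j$ for infinitely many $j$, so $e_s\subseteq e$, so $e=e_s$ by incomparability; but all limits have been moved away from $e_s$. So each $e$ can serve only finitely many children of each node. The price is that we count in $\omega^\omega$ modulo finitely branching trees, and the number that comes out is not $\mathfrak c$ but the following one.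

**Definition.** For $f,g\in\omega^\omega$, $g$ *eventually dominates* $f$ if $f(k)\le g(k)$ for all but finitely many $k$. A family $D\subseteq\omega^\omega$ is *dominating* if every $f\in\omega^\omega$ is eventually dominated by some $g\in D$. The cardinal $\mathfrak d$ is the least size of a dominating family.

We have $\aleph_1\le\mathfrak d\le\mathfrak c$. The upper bound holds because $\omega^\omega$ itself is dominating. For the lower bound, given $f_0,f_1,\dots$, the function $f(k)=\max_{n\le k}f_n(k)+1$ is eventually dominated by no $f_n$; a finite family can be listed with repetitions.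

## 3. Infinitely branching trees and the bound $|A|\ge\mathfrak d$

**Theorem 2 (ZFC).** Every uncountable maximal incomparable family $A\subseteq\mathcal P(\omega)$ has $|A|\ge\mathfrak d$.

**Step 1: the tree.** This step builds the points $e_s$ with the two features above. By (1), $A'\neq\emptyset$. We construct $e_s\in A'$ and $m_s\in\omega$ for $s\in\omega^{<\omega}$. Let $e_\emptyset\in A'$ be arbitrary and $m_\emptyset=0$. Given $e_s,m_s$ and $j\in\omega$, put $k=\max(m_s,j)$. By (1), choose
$$e_{s^\frown j}\in A'\setminus\{e_s\}\quad\text{with}\quad e_{s^\frown j}\cap k=e_s\cap k .$$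
Both sets are in $A$ and they are different, so they are incomparable; pick $p\in e_s\setminus e_{s^\frown j}$ and $q\in e_{s^\frown j}\setminus e_s$. Let $m_{s^\frown j}=\max(p,q)+1$. Since the two sets agree below $k$, we have $p,q\ge k$, so $m_{s^\frown j}>k\ge m_s,j$.

Let $X\in N(e_{s^\frown j},m_{s^\frown j})$. Then $X\cap k=e_{s^\frown j}\cap k=e_s\cap k$, and $X$ agrees with $e_{s^\frown j}$ on $p$ and $q$. Hence
$$X\in N(e_s,m_s)\quad\text{and}\quad X\cap j=e_s\cap j,\tag{2}$$
$$X\text{ is incomparable with }e_s,\tag{3}$$
the latter because $p\in e_s\setminus X$ and $q\in X\setminus e_s$.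

**Step 2: the limits.** This step reads off a set for each branch. Let $x\in\omega^\omega$. By (2) the sets $N(e_{x|n},m_{x|n})$ decrease with $n$, and $m_{x|n}$ is strictly increasing. So exactly one set $X_x$ lies in all of them: below $m_{x|n}$ it is $e_{x|n}\cap m_{x|n}$, and these prescriptions cohere. By (2) and (3), if $x$ extends $s^\frown j$, then
$$X_x\cap j=e_s\cap j\quad\text{and}\quad X_x\text{ is incomparable with }e_s .\tag{4}$$
With $s=\emptyset$ we see $X_x\ne\omega$. By maximality, each $X_x$ is comparable with some $e\in A$ (with itself, if $X_x\in A$).

**Step 3: each $e$ serves a finitely branching tree of branches.** Fix $e\in A$. Let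
$$C_e=\{x\in\omega^\omega:X_x\subseteq e\},\qquad C'_e=\{x\in\omega^\omega:e\subseteq X_x\},$$
and let $T_e$, $T'_e$ be the trees of finite initial segments of members of $C_e$, $C'_e$.

Suppose that $s\in T_e$ has infinitely many immediate successors in $T_e$. For each such successor $s^\frown j$ choose $x\in C_e$ extending it. By (4), $e_s\cap j=X_x\cap j\subseteq e$. This holds for infinitely many $j$, so $e_s\subseteq e$, and $e=e_s$ because $A$ is incomparable. But then $X_x\subseteq e=e_s$ for some $x$ extending $s^\frown j$, and this contradicts the incomparability in (4).

Suppose that $s\in T'_e$ has infinitely many immediate successors in $T'_e$. For each such $s^\frown j$ choose $x\in C'_e$ extending it. By (4), $e\cap j\subseteq X_x\cap j=e_s\cap j$. This holds for infinitely many $j$, so $e\subseteq e_s$ and $e=e_s$. But then $e_s=e\subseteq X_x$, again contradicting (4).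

**Step 4: counting.** A finitely branching tree has finite levels. So there is $g_e\in\omega^\omega$ with $x(k)\le g_e(k)$ for all $k$ and all $x\in C_e$: let $g_e(k)$ be the maximum of $u(k)$ over the finitely many $u\in T_e$ of length $k+1$ (and $0$ if there are none). Likewise there is $g'_e$ bounding all $x\in C'_e$ everywhere. By Step 2, $\omega^\omega=\bigcup_{e\in A}(C_e\cup C'_e)$. Hence $\{g_e,g'_e:e\in A\}$ is dominating. As $A$ is infinite, this family has size at most $|A|$, so $|A|\ge\mathfrak d$. $\blacksquare$

## 4. "Yes" when $\mathfrak d=\mathfrak c$

**Corollary 3.** If $\mathfrak d=\mathfrak c$, every uncountable maximal incomparable family in $\mathcal P(\omega)$ has size $\mathfrak c$. This covers CH and it covers MA + ¬CH. So "yes" is consistent with CH and with ¬CH.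

**Proof.** If $A$ is such a family, then $\mathfrak c=\mathfrak d\le|A|\le\mathfrak c$. Under CH we have $\mathfrak d=\mathfrak c$ since $\aleph_1\le\mathfrak d\le\mathfrak c$; here the statement is trivial anyway, because an uncountable family has size at least $\aleph_1=\mathfrak c$.

For MA + ¬CH we check that MA implies $\mathfrak d=\mathfrak c$. Let $D\subseteq\omega^\omega$ have fewer than $\mathfrak c$ members. Hechler forcing consists of pairs $(u,g)$ with $u\in\omega^{<\omega}$ and $g\in\omega^\omega$; put $(w,h)\le(u,g)$ iff $u\subseteq w$, $g\le h$ everywhere, and $w(k)\ge g(k)$ for all $k\in\mathrm{dom}(w)\setminus\mathrm{dom}(u)$. Finitely many conditions with the same first coordinate have a common extension (take the pointwise maximum of the second coordinates), and there are countably many first coordinates; so the forcing is σ-centered, hence ccc. The sets $\{(u,g):k\in\mathrm{dom}(u)\}$ for $k\in\omega$ are dense (extend $u$ by values of $g$), and so are the sets $\{(u,g):f'\le g \text{ everywhere}\}$ for $f'\in D$. By MA there is a filter $G$ meeting all of them. Let $f=\bigcup\{u:(u,g)\in G\}\in\omega^\omega$. For $f'\in D$ take $(u,g)\in G$ with $g\ge f'$. If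 $k\notin\mathrm{dom}(u)$, take a condition in $G$ whose first coordinate is defined at $k$ and a common extension $(w,h)\in G$ of it and $(u,g)$; then $f(k)=w(k)\ge g(k)\ge f'(k)$. So $f$ eventually dominates every $f'\in D$. Then no $f'\in D$ eventually dominates $f+1$, and $D$ is not dominating. Hence $\mathfrak d=\mathfrak c$. $\blacksquare$

What remains is whether the bound can be attained with $\mathfrak d<\mathfrak c$.

## 5. One ultrafilter serves one stage, and fails at the second

**Theorem 4.** Let $V\models$ ZFC $+\ \mathfrak c=\lambda\ge\aleph_2$. There is a ccc forcing extension of $V$ with $\mathfrak c=\lambda$ in which there is a maximal incomparable family in $\mathcal P(\omega)$ of size exactly $\aleph_1<\mathfrak c$.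

The natural plan is to iterate $\omega_1$ times, adding countably many sets to the family at each stage, so that every subset of $\omega$ in the model of stage $\gamma$ becomes comparable with something added at that stage. If each subset of $\omega$ in the final model appears at a stage before $\omega_1$, the family of all added sets is maximal and has size $\aleph_1$.

So we need countably many sets that take care of all $\mathfrak c$ subsets of $\omega$ in the present model. Write $X\subseteq^{\ast}Y$ if $X\setminus Y$ is finite; for example $E\cup\{1\}\subseteq^{\ast}E$ for the set $E$ of even numbers. Recall that an ultrafilter $W$ on $\omega$ is nonprincipal iff it contains all cofinite sets, and that then all its members are infinite. Suppose that a forcing adds an infinite $c\subseteq\omega$ with $c\subseteq^{\ast}b$ for all $b\in W$, where $W$ is a nonprincipal ultrafilter in the ground model. Then each ground model $X$ satisfies one of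

* $X\in W$, and then $c\setminus n\subseteq X$ for some $n$;
* $X\notin W$, and then $c\subseteq^{\ast}\omega\setminus X$, so $X\cap c$ is finite and $X\subseteq(\omega\setminus c)\cup s$ with $s=X\cap c$ finite.

Hence countably many sets suffice. To make them incomparable, split $c$ into pairwise disjoint infinite pieces $h_n$ ($n\in\omega$) and $z_s$ ($s\subseteq\omega$ finite), and with $v=\omega\setminus c$ take
$$D_n=h_n\setminus n,\qquad E(s)=v\cup s\cup z_s .$$
If $X\in W$, then $D_n\subseteq X$ for some $n$; if $X\notin W$, then $X\subseteq E(s)$ for some $s$. And the sets are pairwise incomparable: each one contains an infinite set, $h_n\setminus n$ or $z_s$, that meets every other one in a finite set. So the first stage works.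

Now let $e$ be one of the sets just added, and repeat with an ultrafilter $W$ of the new model and a new $c$. Here the plan stops working, whichever way $W$ decides about $e$.

* If $e\in W$, then $c\setminus n\subseteq e$ for some $n$, so $D_n\subseteq e$: a new set is comparable with the old $e$.
* If $e\notin W$, then $s=e\cap c$ is finite and $e\subseteq v\cup s\subseteq E(s)$: again comparable.

The way around has three parts.

1. *Large new sets must not contain old ones.* Give each old $e_j$ its own ultrafilter $W_j\ni e_j$ with its own generic set $c_j\subseteq^{\ast}e_j$, and let $v$ avoid all the generic sets. A part of $c_j$ that is kept out of all new sets then shows $e_j\not\subseteq v\cup s\cup z_s$. Keep one more ultrafilter $W_{\ast}$ that contains *no* old $e_j$, and take $z_s$ inside its generic set $c_{\ast}$; then $z_s$ shows that $v\cup s\cup z_s\not\subseteq e_j$.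
2. *Small new sets must not be contained in old ones.* If $e_j\in W_i$, a subset of $c_i$ may lie inside $e_j$. Add to it a finite set $t$ with $t\not\subseteq e_j$. Which $t$? If $X\in W_i$ is to contain the new set, we need $t\subseteq X$; this is possible unless $X\subseteq e_j$, and in that case $X$ is already comparable with $e_j$ and needs nothing. For a *finite* $t$ to work against all $j$ with $e_j\in W_i$ simultaneously, there must be only finitely many such $j$.
3. *Sets $X$ in none of the ultrafilters* must satisfy that $X\cap\bigcup_ic_i$ is finite. This is more than the finiteness of each $X\cap c_i$, since infinitely many finite sets can have an infinite union. So the sets $c_i$ must be added together, by one forcing that controls the union.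

The next section does part 3, and the induction hypotheses after that are parts 1 and 2 in writing.

We use these textbook facts about forcing. A forcing is *σ-centered* if it is a countable union of pieces in each of which any finitely many conditions have a common extension. A σ-centered forcing is ccc, since of uncountably many conditions two lie in one piece. A finite support iteration of ccc forcings is ccc; ccc forcings preserve cardinals. If $D$ is a dense subset of a forcing, each subset of $\omega$ in the extension has a *nice name* $\bigcup_n\{\check n\}\times A_n$, with each $A_n\subseteq D$ an antichain. The maximum principle: if the trivial condition forces $\exists x\,\varphi(x)$, there is a name $\dot x$ such that it forces $\varphi(\dot x)$.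

## 6. Generic sets below countably many ultrafilters at once

**Lemma 5.** Let $I\ne\emptyset$ be countable and let $(W_i)_{i\in I}$ be nonprincipal ultrafilters on $\omega$. There is a σ-centered forcing $Q=Q((W_i)_{i\in I})$ of size $\le\mathfrak c$ adding infinite sets $c_i\subseteq\omega$ $(i\in I)$ such that

* (a) $c_i\subseteq^{\ast}b$ for every ground model $b\in W_i$;
* (b) if $X\subseteq\omega$ is in the ground model and $X\notin W_i$ for all $i\in I$, then $X\cap\bigcup_{i\in I}c_i$ is finite.

**Step 1: the forcing.** A condition carries finite approximations to finitely many $c_i$, and a promise for *every* $i$, including those not yet started. Conditions are triples $p=(F^p,s^p,b^p)$ with $F^p\subseteq I$ finite, $s^p:F^p\to[\omega]^{<\omega}$ and $b^p\in\prod_{i\in I}W_i$. Let $q\le p$ iff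

* $F^p\subseteq F^q$;
* $b^q_i\subseteq b^p_i$ for all $i\in I$;
* for $i\in F^p$: $s^p_i\subseteq s^q_i$ and $s^q_i\setminus s^p_i\subseteq b^p_i$;
* for $i\in F^q\setminus F^p$: $s^q_i\subseteq b^p_i$.

There are countably many pairs $(F,s)$ and at most $\mathfrak c^{\aleph_0}=\mathfrak c$ sequences $b$, so $|Q|\le\mathfrak c$.

**Step 2: $\le$ is a preorder.** Reflexivity is clear. For transitivity let $r\le q\le p$. Then $F^p\subseteq F^r$ and $b^r_i\subseteq b^p_i$ for all $i$. We check the last two clauses for each $i\in F^r$.

* If $i\in F^p$, then $s^p_i\subseteq s^q_i\subseteq s^r_i$ and $s^r_i\setminus s^p_i\subseteq(s^r_i\setminus s^q_i)\cup(s^q_i\setminus s^p_i)\subseteq b^q_i\cup b^p_i=b^p_i$.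
* If $i\in F^q\setminus F^p$, then $s^r_i\subseteq s^q_i\cup b^q_i\subseteq b^p_i$.
* If $i\in F^r\setminus F^q$, then $s^r_i\subseteq b^q_i\subseteq b^p_i$.

**Step 3: $Q$ is σ-centered.** Finitely many conditions with the same $(F,s)$ have a common extension: keep $(F,s)$ and intersect the $b$'s coordinatewise. There are only countably many pairs $(F,s)$.

**Step 4: the sets $c_i$ are infinite.** For a generic filter $G$ let $c_i=\bigcup\{s^p_i:p\in G,\ i\in F^p\}$. Given $p$, $i$ and $n$, pick $k\in b^p_i$ with $k\ge n$, which exists because $b^p_i$ is infinite. If $i\in F^p$, add $k$ to $s^p_i$; otherwise put $i$ into $F$ with $s_i=\{k\}$. The result is an extension of $p$. By density $c_i$ has elements above every $n$.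

**Step 5: (a) and (b).** Both come from one uniform statement. Let $b=(b_i)_{i\in I}\in\prod_iW_i$ be in the ground model. The set of $q$ with $b^q_i\subseteq b_i$ for all $i$ is dense, because $(F^p,s^p,(b^p_i\cap b_i)_{i\in I})\le p$ for every $p$. Take such a $q\in G$. Let $k\in c_i$, say $k\in s^p_i$ with $p\in G$ and $i\in F^p$. Take $r\in G$ with $r\le p,q$; then $i\in F^r$ and $k\in s^r_i$. If $i\notin F^q$, the last clause of $r\le q$ gives $s^r_i\subseteq b^q_i\subseteq b_i$. If $i\in F^q$, the third clause gives $k\in s^q_i\cup b^q_i\subseteq s^q_i\cup b_i$. Hence
$$\bigcup_{i\in I}(c_i\setminus b_i)\subseteq\bigcup_{i\in F^q}s^q_i,\quad\text{which is finite.}\tag{5}$$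
For (a), given $i$ and $b\in W_i$, apply (5) with $b_i=b$ and $b_k=\omega$ for $k\ne i$. For (b), apply (5) with $b_i=\omega\setminus X\in W_i$ for all $i$: then $c_i\setminus b_i=c_i\cap X$. $\square$

## 7. The induction hypotheses

For $\gamma\le\omega_1$ let $I_\gamma=\{\ast\}\cup(\gamma\times\omega)$, which is countable for $\gamma<\omega_1$. The index $(\eta,m)$ is for the $m$-th set added in passing from stage $\eta$ to stage $\eta+1$; the index $\ast$ is for the extra ultrafilter.

By recursion we build a finite support iteration $\langle P_\gamma,\dot Q_\gamma:\gamma<\omega_1\rangle$, names for sets $e_i$, and names for ultrafilters $W^\gamma_i\in V[G_\gamma]$ ($i\in I_\gamma$), with $e_{\ast}=\omega$ and $e_{(\eta,m)}\in V[G_{\eta+1}]$. Each step below describes objects that exist in the relevant extension. By the maximum principle there are names for them, forced by the trivial condition to have the stated properties; these names are chosen in $V$ with a fixed well-order of a sufficiently large $H(\chi)$, so that the recursion takes place in $V$. Put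
$$J^\gamma_i=\{j\in I_\gamma\setminus\{\ast\}:e_j\in W^\gamma_i\}.$$
The following are to hold in $V[G_\gamma]$ for each $\gamma<\omega_1$.

* (H1) The $W^\gamma_i$ ($i\in I_\gamma$) are pairwise distinct nonprincipal ultrafilters on $\omega$, and $W^\eta_i\subseteq W^\gamma_i$ for $\eta<\gamma$, $i\in I_\eta$.
* (H2) The $e_j$ ($j\in I_\gamma\setminus\{\ast\}$) are infinite and pairwise incomparable, and $e_i\in W^\gamma_i$ for all $i\in I_\gamma$.
* (H3) Each $J^\gamma_i$ is finite, $J^\gamma_{\ast}=\emptyset$, and, for $\eta<\gamma$ and $i\in I_\eta$, $J^\gamma_i=J^\eta_i$.
* (H4) For $\eta<\gamma$, every $X\in\mathcal P(\omega)\cap V[G_\eta]$ is comparable with some $e_j$, $j\in I_{\eta+1}\setminus\{\ast\}$.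

The last clause of (H3) is what carries finiteness through limits: once an index is present, its set $J_i$ never changes.

**Stage 0.** $I_0=\{\ast\}$. Let $W^0_{\ast}$ be any nonprincipal ultrafilter in $V$. Here $J^0_{\ast}=\emptyset$, $e_{\ast}=\omega\in W^0_{\ast}$, and the rest is vacuous.

We use the following repeatedly. If $W$ is an ultrafilter in $V[G_\eta]$ and $W\subseteq W^+$ for an ultrafilter $W^+$ in a larger model, then
$$W^+\cap V[G_\eta]=W,\tag{6}$$
since for $X\in V[G_\eta]$, $X\subseteq\omega$ with $X\notin W$, the complement of $X$ is in $W\subseteq W^+$.

## 8. Limit stages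

This step extends the ultrafilters to a limit $\gamma<\omega_1$; no new sets $e_j$ are added. For $i\in I_\gamma$ let $W^\gamma_i\in V[G_\gamma]$ be any ultrafilter extending $\bigcup\{W^\eta_i:\eta<\gamma,\ i\in I_\eta\}$. It exists and is nonprincipal: by (H1) the union is increasing, so finitely many of its members lie in one $W^\eta_i$ and have nonempty intersection, and it contains all cofinite sets. By (6), $W^\gamma_i\cap V[G_\eta]=W^\eta_i$ whenever $\eta<\gamma$ and $i\in I_\eta$.

* (H1): for distinct $i,k\in I_\gamma$ there is $\eta<\gamma$ with $i,k\in I_\eta$. As $W^\eta_i\ne W^\eta_k$, the ultrafilters $W^\gamma_i$, $W^\gamma_k$ already differ on $V[G_\eta]$.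
* (H2): any two indices lie in a common $I_\eta$ with $\eta<\gamma$, so the sets are infinite and incomparable; and $e_i\in W^\eta_i\subseteq W^\gamma_i$.
* (H3): if $i,j\in I_\eta$ with $\eta<\gamma$ and $j\ne\ast$, then $e_j\in V[G_\eta]$, so $e_j\in W^\gamma_i$ iff $e_j\in W^\eta_i$. Hence $J^\gamma_i=\bigcup\{J^\eta_i:\eta<\gamma,\ i\in I_\eta\}$, and this is a union of equal sets by (H3) below $\gamma$. So $J^\gamma_i=J^\eta_i$ for each such $\eta$; it is finite, and empty for $i=\ast$.
* (H4): for $\eta<\gamma$ this is (H4) at stage $\eta+1<\gamma$.

## 9. The successor step

Suppose that the construction is done up to $\gamma$. Write $I=I_\gamma$, $W_i=W^\gamma_i$, $J_i=J^\gamma_i$. Let $Q_\gamma=Q((W_i)_{i\in I})$ be the forcing of Lemma 5, defined in $V[G_\gamma]$, and let $c_i$ ($i\in I$) be the generic sets. We work in $V[G_{\gamma+1}]$.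

**Step 1: position of the generic sets.** Two consequences of Lemma 5(a) are used throughout:
$$\text{for } j\in I\setminus\{\ast\},\ i\in I:\ \text{if } e_j\in W_i \text{ then } c_i\subseteq^{\ast}e_j;\ \text{otherwise } c_i\cap e_j \text{ is finite;}\tag{7}$$
$$\text{if } i\ne k, \text{ then } c_i\cap c_k \text{ is finite.}\tag{8}$$
For the second half of (7), $\omega\setminus e_j\in W_i$, so $c_i\subseteq^{\ast}\omega\setminus e_j$. For (8), the ultrafilters are distinct by (H1), so there is $b\in W_i$ with $\omega\setminus b\in W_k$; then $c_i\subseteq^{\ast}b$ and $c_k\subseteq^{\ast}\omega\setminus b$.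

**Step 2: the new sets.** This step defines small sets, which are to lie below members of the ultrafilters, and large sets, which are to lie above everything else. In each $c_i$ choose infinitely many pairwise disjoint infinite pieces:

* one *reserved* piece $c'_i$, which will be almost disjoint from all new sets;
* pieces $h^0_{i,t,n}$ for $(t,n)\in[\omega]^{<\omega}\times\omega$; put $h_{i,t,n}=h^0_{i,t,n}\setminus n$;
* for $i=\ast$, additionally pieces $z_s$ for $s\in[\omega]^{<\omega}$.

Any two different pieces have finite intersection: they are disjoint if they lie in the same $c_i$, and otherwise (8) applies. Let $v=\omega\setminus\bigcup_{i\in I}c_i$. The new elements are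

* $E_1(i,t,n)=h_{i,t,n}\cup t$, for $i\in I$, $n\in\omega$, and finite $t\subseteq\omega$ with $t\not\subseteq e_j$ for all $j\in J_i$; its *core* is $h_{i,t,n}$;
* $E_2(s)=v\cup s\cup z_s$, for $s\in[\omega]^{<\omega}$; its *core* is $z_s$.

For example, $J_{\ast}=\emptyset$, so $E_1(\ast,\emptyset,n)=h_{\ast,\emptyset,n}$ is a new element; but for $i\ne\ast$ we have $i\in J_i$ by (H2), so $t=\emptyset$ is not allowed. There are countably infinitely many index tuples. Enumerate the corresponding elements, one for each tuple, as $e_{(\gamma,m)}$, $m\in\omega$. All of them are infinite, because the cores are.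

The basic property is:
$$\text{if } d \text{ is a reserved piece or a core and } E \text{ is a new element whose core is not } d, \text{ then } d\cap E \text{ is finite.}\tag{9}$$
Indeed, $E$ is the union of its core, a finite set, and possibly $v$. The set $d$ meets the core of $E$ in a finite set, since they are parts of different pieces; and $d\cap v=\emptyset$, since $d$ is a subset of some $c_i$.

**Step 3: incomparability (the first part of (H2)).** Old sets are pairwise incomparable by (H2) at $\gamma$. The other pairs are as follows.

*New against new.* Let $E,E'$ be given by different tuples. The core of $E$ is infinite, is contained in $E$, and meets $E'$ in a finite set by (9). So $E\not\subseteq E'$, and symmetrically $E'\not\subseteq E$.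

*$E=E_1(i,t,n)$ against an old $e_j$ with $e_j\notin W_i$.* By (7), $h_{i,t,n}\cap e_j$ is finite, and $h_{i,t,n}\subseteq E$ is infinite; so $E\not\subseteq e_j$. Also $e_j\cap E\subseteq(e_j\cap h_{i,t,n})\cup t$ is finite and $e_j$ is infinite; so $e_j\not\subseteq E$.

*$E=E_1(i,t,n)$ against an old $e_j$ with $e_j\in W_i$, i.e. $j\in J_i$.* By the choice of $t$, $t\not\subseteq e_j$, so $E\not\subseteq e_j$. Also $c'_i\subseteq c_i\subseteq^{\ast}e_j$ by (7), while $c'_i\cap E$ is finite by (9); as $c'_i$ is infinite, $e_j\not\subseteq E$.

*$E=E_2(s)$ against an old $e_j$.* Since $J_{\ast}=\emptyset$, $e_j\notin W_{\ast}$; so $z_s\cap e_j\subseteq c_{\ast}\cap e_j$ is finite by (7), and $E\not\subseteq e_j$. Also $e_j\in W_j$ by (H2), so $c'_j\subseteq^{\ast}e_j$ by (7), while $c'_j\cap E$ is finite by (9); so $e_j\not\subseteq E$.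

**Step 4: covering (H4).** For $\eta<\gamma$, (H4) is inherited from stage $\gamma$. For $\eta=\gamma$, let $X\in\mathcal P(\omega)\cap V[G_\gamma]$. There are three cases.

* $X\notin W_i$ for all $i\in I$. Then $s=X\cap\bigcup_ic_i$ is finite by Lemma 5(b), and $X\subseteq v\cup s\subseteq E_2(s)$.
* $X\in W_i$ for some $i$, which we fix, and $X\subseteq e_j$ for some $j\in J_i$. Then $X$ is comparable with the old set $e_j$.
* $X\in W_i$, and $X\not\subseteq e_j$ for all $j\in J_i$. As $J_i$ is finite, choosing one point of $X\setminus e_j$ for each $j\in J_i$ gives a finite $t\subseteq X$ with $t\not\subseteq e_j$ for all $j\in J_i$. By Lemma 5(a) choose $n$ with $c_i\setminus n\subseteq X$. Then $h_{i,t,n}\subseteq c_i\setminus n\subseteq X$, so $E_1(i,t,n)\subseteq X$.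

**Step 5: the new ultrafilters ((H1) and the rest of (H2)).** For $i\in I$ let $W^{\gamma+1}_i$ be a nonprincipal ultrafilter in $V[G_{\gamma+1}]$ that extends $W_i\cup\{c'_i\}$. It exists: $W_i$ is closed under finite intersections and contains all cofinite sets, and $c'_i\cap b$ is infinite for all $b\in W_i$, because $c'_i$ is infinite and $c'_i\subseteq^{\ast}b$. For a new index let $W^{\gamma+1}_{(\gamma,m)}$ be any nonprincipal ultrafilter containing the core of $e_{(\gamma,m)}$.

The ultrafilters at stage $\gamma+1$ contain the reserved pieces $c'_i$ ($i\in I$) and the cores, respectively. These are pairwise almost disjoint, and a nonprincipal ultrafilter cannot contain two almost disjoint sets. So the ultrafilters are pairwise distinct. The inclusions $W^\eta_i\subseteq W_i\subseteq W^{\gamma+1}_i$ hold for $\eta\le\gamma$ and $i\in I_\eta$, and (H1) follows. For old $i$, $e_i\in W_i\subseteq W^{\gamma+1}_i$; for new $i$, $e_i$ contains its core. So $e_i\in W^{\gamma+1}_i$ for all $i\in I_{\gamma+1}$.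

**Step 6: finiteness (H3).** This is where the reserved pieces pay off a second time. Let $i\in I$ be old. For an old $e_j\in V[G_\gamma]$, membership in the $i$-th ultrafilter is unchanged by (6). A new $E$ has $E\cap c'_i$ finite by (9), and $c'_i\in W^{\gamma+1}_i$, so $E\notin W^{\gamma+1}_i$. Hence $J^{\gamma+1}_i=J_i$, which is finite and equals $J^\eta_i$ for all $\eta\le\gamma$ with $i\in I_\eta$. In particular $J^{\gamma+1}_{\ast}=\emptyset$.

Let $i$ be a new index, and let $d\subseteq c_k$ be the core of $e_i$, where $k\in I$ (with $k=\ast$ for $E_2$). For old $j\ne\ast$, (7) gives $d\subseteq^{\ast}e_j$ if $j\in J_k$, and $d\cap e_j$ finite otherwise; as $d\in W^{\gamma+1}_i$, this means $e_j\in W^{\gamma+1}_i$ iff $j\in J_k$. For a new index $j\ne i$, $d\cap e_j$ is finite by (9), so $e_j\notin W^{\gamma+1}_i$. Hence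
$$J^{\gamma+1}_i=J_k\cup\{i\},$$
which is finite. This completes the successor step, and with it the recursion.

## 10. The extension has continuum $\lambda$ and a maximal family of size $\aleph_1$

Let $P=P_{\omega_1}$, let $G$ be $P$-generic over $V$, and let $G_\gamma$ be its restriction to $P_\gamma$.

**Step 1: cardinals, and where subsets of $\omega$ appear.** Each $Q_\gamma$ is σ-centered, hence ccc, so $P$ is a finite support iteration of ccc forcings. Hence $P$ is ccc and preserves cardinals. A nice name for a subset of $\omega$ involves countably many antichains, each countable, so countably many conditions, each with finite support. Since $\mathrm{cf}(\omega_1)>\omega$, these supports are bounded by some $\gamma<\omega_1$. Hence every subset of $\omega$ in $V[G]$ lies in some $V[G_\gamma]$ with $\gamma<\omega_1$.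

**Step 2: the continuum is $\lambda$.** Note that $\lambda^{\aleph_0}=\lambda$ in $V$, because $\lambda=2^{\aleph_0}$. We show by induction on $\gamma\le\omega_1$ that $P_\gamma$ has a dense subset of size $\le\lambda$. For $\gamma=0$ this is trivial.

*Successor.* Let $D\subseteq P_\gamma$ be dense with $|D|\le\lambda$. By the ccc there are at most $\lambda^{\aleph_0}=\lambda$ antichains in $D$, so at most $\lambda^{\aleph_0}=\lambda$ nice names for subsets of $\omega$ built from them, and $V[G_\gamma]\models\mathfrak c\le\lambda$. By Lemma 5, $Q_\gamma$ is forced to have size $\le\lambda$. Fix a name for an enumeration of $Q_\gamma$ by $\lambda$ (repetitions allowed), and let $\dot q_\alpha$ be the name for its $\alpha$-th element. The conditions $(p,\dot q_\alpha)$ with $p\in D$ and $\alpha<\lambda$ form a dense set of size $\le\lambda$: given $(p_0,\dot q)\in P_{\gamma+1}$, some $p_1\le p_0$ decides an $\alpha$ with $\dot q=\dot q_\alpha$, and for $p\in D$ with $p\le p_1$ we have $(p,\dot q_\alpha)\le(p_0,\dot q)$.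

*Limit.* With finite supports, each condition of $P_\gamma$ is a condition of some $P_\eta$ with $\eta<\gamma$. So the union of dense subsets of the $P_\eta$, $\eta<\gamma$, each of size $\le\lambda$, is dense in $P_\gamma$. It has size at most $\aleph_1\cdot\lambda=\lambda$.

Counting nice names for $P_{\omega_1}$ in the same way gives $\mathfrak c\le\lambda$ in $V[G]$. Also $\mathfrak c\ge\lambda$ there, since $V$ already has $\lambda$ subsets of $\omega$ and cardinals are preserved. So $V[G]\models\mathfrak c=\lambda\ge\aleph_2$.

**Step 3: the family.** In $V[G]$ let
$$A=\{e_{(\gamma,m)}:\gamma<\omega_1,\ m<\omega\}.$$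
Any two of these indices lie in a common $I_\gamma$ with $\gamma<\omega_1$. By (H2) the sets $e_{(\gamma,m)}$ with different indices are incomparable, hence distinct; so $|A|=\aleph_1$, and $\aleph_1$ is the same in $V$ and $V[G]$. Moreover $\omega\notin A$, because $\omega$ is comparable with everything and $A$ has more than one element. Finally let $X\subseteq\omega$ be in $V[G]$. By Step 1, $X\in V[G_\gamma]$ for some $\gamma<\omega_1$, and by (H4) at stage $\gamma+1$, $X$ is comparable with a member of $A$. Hence $A$ is a maximal incomparable family of size exactly $\aleph_1<\mathfrak c$. $\blacksquare$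

## 11. Independence, and the value of $\mathfrak d$ in the extension

By Corollary 3 the answer to Question 5.6 is "yes" under CH, and more generally whenever $\mathfrak d=\mathfrak c$, so also under MA + ¬CH. By Theorem 4 it is "no" in a ccc extension of any model with $\mathfrak c=\lambda\ge\aleph_2$. Since $\mathfrak c\ge\aleph_2$ is consistent, both consistency results are relative to the consistency of ZFC alone. So the statement is independent of ZFC, and, comparing MA + ¬CH with the model of Theorem 4, also of ZFC + ¬CH.

The two theorems also meet. By Theorem 2 an uncountable maximal incomparable family has size in $[\mathfrak d,\mathfrak c]$. In the model of Theorem 4 there is one of size $\aleph_1$, so $\mathfrak d\le\aleph_1$ and hence $\mathfrak d=\aleph_1<\mathfrak c$ there: the lower bound $\mathfrak d$ can be attained with $\mathfrak d<\mathfrak c$.
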